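# Quadratic exponential growth of affine $\boxtimes$ affine $T$-systems

**Theorem 1.** Let $Q$ be a finite affine $\boxtimes$ affine quiver with coloring $\epsilon:\operatorname{Vert}(Q)\to\{0,1\}$, and let $T_v(t)$ be its $T$-system: the rational functions in $\mathbf x=(x_u)_{u\in\operatorname{Vert}(Q)}$, indexed by $v\in\operatorname{Vert}(Q)$ and $t\in\mathbb Z$ with $t\equiv\epsilon_v\pmod 2$, determined by $T_v(\epsilon_v)=x_v$ and
$$T_v(t+1)\,T_v(t-1)=\prod_{u:\,(u-v)\in\Gamma(Q)}T_u(t)+\prod_{w:\,(w-v)\in\Delta(Q)}T_w(t).\tag{1}$$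
Then for every $v\in\operatorname{Vert}(Q)$ and every $\lambda:\operatorname{Vert}(Q)\to\mathbb R_{>0}$ there are constants $0<C<C'$ with
$$C\exp(Ct^2)\le T_v(t)|_{\mathbf x=\lambda}<C'\exp(C't^2)\qquad\text{for all }t\in\mathbb Z,\ t\equiv\epsilon_v\pmod 2.\tag{2}$$

The problem is taken from "Zamolodchikov Periodicity And Integrability (Extended Abstract)", http://math.ucla.edu/~galashin/slides/FPSAC2017.pdf, where the statement (2) is the thing to prove or disprove. It is true. The first task is to explain the words.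

## Bipartite recurrent quivers and the diagrams $\Gamma$ and $\Delta$

Let $Q$ be a quiver without loops or directed $2$-cycles. **Mutation** at a vertex $v$ does the following: for each path $w\to v\to w'$ add an arrow $w\to w'$; then reverse all arrows at $v$; then remove directed $2$-cycles until none is left. If each vertex carries a cluster variable, mutation at $v$ also replaces $x_v$ by $x_v'$, where
$$x_v\,x_v'=\prod_{v\to u}x_u+\prod_{w\to v}x_w,$$
the products being over arrows.

**Definition.** $Q$ is *bipartite* if there is a coloring $\epsilon$ with values in $\{0,1\}$ such that every arrow joins vertices of different colors; we write $\epsilon_v=\epsilon(v)$. Vertices of one color are then pairwise non-adjacent, so mutations at them commute. Let $\mu_0$ and $\mu_1$ be the composition of the mutations at all vertices of color $0$ and of color $1$. $Q$ is *recurrent* if $\mu_0(Q)=\mu_1(Q)=Q^*$, the quiver $Q$ with all arrows reversed.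

**Definition.** $\Gamma(Q)$ is the undirected graph on $\operatorname{Vert}(Q)$ with an edge $u-v$ for each arrow $u\to v$ with $\epsilon_u=0$. $\Delta(Q)$ has an edge $u-v$ for each arrow $u\to v$ with $\epsilon_u=1$. Products in (1) run over edges at $v$ with multiplicity. A bipartite recurrent quiver is *affine $\boxtimes$ affine* if $\Gamma(Q)$ and $\Delta(Q)$ are both disjoint unions of affine ADE Dynkin diagrams.

So, seen from a vertex $v$ of color $0$, the $\Gamma$-edges are the outgoing arrows and the $\Delta$-edges are the incoming ones; for color $1$ it is the other way around.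

The affine ADE diagrams are $\hat A_n$ with $n\ge 1$ (a cycle with $n+1$ vertices, where $\hat A_1$ means two vertices joined by a double edge), $\hat D_n$ with $n\ge4$, and $\hat E_6,\hat E_7,\hat E_8$. The fact we need about them is that *the adjacency matrix of an affine ADE diagram has a positive eigenvector with eigenvalue $2$*. For a cycle it is the all-ones vector. For $\hat D_4$ (a center joined to four leaves) it has entry $2$ at the center and $1$ at the leaves: at a leaf, $2=2\cdot1$, and at the center, $1+1+1+1=2\cdot 2$.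

**Example (products).** Let $A,A'$ be adjacency matrices of two bipartite affine ADE diagrams. On pairs $(i,j)$, colored by the sum of the colors, take $\Gamma$ with adjacency matrix $A\otimes 1$ and $\Delta$ with $1\otimes A'$; direct $\Gamma$-edges from color $0$ to color $1$ and $\Delta$-edges from color $1$ to color $0$. Mutation at all vertices of color $0$ adds, from $w$ to $w'$ of color $1$, as many arrows as there are paths "a $\Delta$-edge, then a $\Gamma$-edge" from $w$ to $w'$; in the opposite direction it adds as many as there are such paths from $w'$ to $w$. These numbers agree because $A\otimes1$ and $1\otimes A'$ commute. So everything added cancels, only the reversal remains, and $\mu_0(Q)=Q^*$. The same holds for $\mu_1$.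

Theorem 1 says that $\log T_v(t)$ is trapped between two positive multiples of $t^2$, up to additive constants, for every positive initial data and in both time directions.

## The square with double arrows, solved by hand

Take $A=A'$ of type $\hat A_1$. There are four vertices and a directed $4$-cycle of double arrows
$$a\Rightarrow b\Rightarrow c\Rightarrow d\Rightarrow a,\qquad \epsilon_a=\epsilon_c=0,\quad\epsilon_b=\epsilon_d=1 .$$
The $\Gamma$-edges are the double edges $ab$ and $cd$; the $\Delta$-edges are $bc$ and $da$. The $T$-system is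
$$T_a(t+1)T_a(t-1)=T_b(t)^2+T_d(t)^2=T_c(t+1)T_c(t-1)\quad(t\text{ odd}),$$
$$T_b(t+1)T_b(t-1)=T_a(t)^2+T_c(t)^2=T_d(t+1)T_d(t-1)\quad(t\text{ even}).$$

If all initial values are $1$, every $T_v(t)$ equals $\tau(t)$ with $\tau(t+1)\tau(t-1)=2\tau(t)^2$, $\tau(0)=\tau(1)=1$, so $\tau(t)=2^{t(t-1)/2}$. The sequence is $1,1,2,8,64,\dots$

For arbitrary positive data, the first line shows that the ratio $T_a/T_c$ is inverted each time $t$ grows by $2$; likewise $T_b/T_d$. Put $\rho=T_a(0)/T_c(0)$ and $\sigma=T_b(1)/T_d(1)$. Then $T_b^2+T_d^2=T_bT_d(\sigma+\sigma^{-1})$ and $T_a^2+T_c^2=T_aT_c(\rho+\rho^{-1})$ at all times. Let $m(t)=\sqrt{T_aT_c}$ for even $t$ and $\sqrt{T_bT_d}$ for odd $t$. Multiplying the two expressions in each line and taking a root,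
$$m(t+1)\,m(t-1)=\kappa_t\,m(t)^2,\qquad \kappa_t=\sigma+\sigma^{-1}\ (t\text{ odd}),\quad \kappa_t=\rho+\rho^{-1}\ (t\text{ even}).$$
So the second difference of $\log m$ is $\log\kappa_t\ge\log 2$, and it is bounded. Hence $\log m$ grows quadratically in both directions, and each $\log T_v(t)$ differs from $\log m(t)$ by at most $\tfrac12\max(|\log\rho|,|\log\sigma|)$. The theorem holds for the square.

Two features survive in general: the second difference of an averaged logarithm is at least a positive constant. The other feature, that the ratio of the two products on the right of (1) stays bounded, was visible here only because of a symmetry.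

## Commuting adjacency matrices and the vector $\nu$

The $T$-systems of different connected components of $Q$ do not interact, and each component is again affine $\boxtimes$ affine. So **from now on $Q$ is connected**.

Write $V=\operatorname{Vert}(Q)$, and $V_i$ for the vertices of color $i$ mod $2$, for any $i\in\mathbb Z$. For $w\in\mathbb R^V$, $w^{(i)}$ is the restriction of $w$ to $V_i$, extended by $0$; we regard $\mathbb R^{V_i}\subset\mathbb R^V$. Let $A_\Gamma,A_\Delta$ be the symmetric adjacency matrices with multiplicities. Both interchange $\mathbb R^{V_0}$ and $\mathbb R^{V_1}$. Put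
$$B=A_\Gamma-A_\Delta,\qquad C_\Gamma=2-A_\Gamma,\qquad C_\Delta=2-A_\Delta .$$
$(\cdot,\cdot)$, $|\cdot|$ are the Euclidean product and norm, $\|\cdot\|$ is the operator norm, and inequalities between vectors are entrywise.

**Lemma 2.** $A_\Gamma A_\Delta=A_\Delta A_\Gamma$.

*Proof.* This turns recurrence into linear algebra. Let $w,w'\in V_1$. A path $w\to v\to w'$ with $v\in V_0$ is a $\Delta$-edge followed by a $\Gamma$-edge, so $\mu_0$ creates $(A_\Delta A_\Gamma)_{ww'}$ arrows $w\to w'$ and $(A_\Delta A_\Gamma)_{w'w}=(A_\Gamma A_\Delta)_{ww'}$ arrows $w'\to w$. Neither $Q$ nor $\mu_0(Q)=Q^*$ has arrows inside $V_1$, so the two numbers are equal. For $w,w'\in V_0$ use $\mu_1$. Entries between different colors vanish in both products. $\square$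

Recall Perron–Frobenius for a symmetric nonnegative irreducible matrix: its largest eigenvalue $r$ is simple and has a positive eigenvector, and all eigenvalues lie in $[-r,r]$. Two eigenvectors of a symmetric matrix that are both positive belong to the same eigenvalue, since their product is nonzero.

**Lemma 3.** There is $\nu\in\mathbb R^V$, $\nu>0$, such that for all $i$
$$A_\Gamma\nu^{(i)}=A_\Delta\nu^{(i)}=2\nu^{(i+1)},\qquad B\nu^{(i)}=0.\tag{3}$$
Let $P$ (resp. $R$) run over the connected components of $\Gamma$ (resp. $\Delta$), and let $\nu_P,\nu_R$ be the restrictions of $\nu$, extended by $0$. Then $A_\Gamma,A_\Delta$ have spectrum in $[-2,2]$; $\ker C_\Gamma=\operatorname{span}\{\nu_P\}$ and $\ker C_\Delta=\operatorname{span}\{\nu_R\}$; the sum of the $\pm2$-eigenspaces of $A_\Gamma$ is spanned by all $\nu_P^{(0)},\nu_P^{(1)}$, and that of $A_\Delta$ by all $\nu_R^{(0)},\nu_R^{(1)}$. Moreover $|\nu_P^{(0)}|^2=|\nu_P^{(1)}|^2=:N_P$, $|\nu_R^{(0)}|^2=|\nu_R^{(1)}|^2=:N_R$, $|\nu^{(0)}|^2=|\nu^{(1)}|^2=:N$.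

*Proof.* As $Q$ is connected, $A_\Gamma+A_\Delta$ is irreducible; let $\nu>0$ be its Perron vector. Its eigenvalue is simple and, by Lemma 2, $A_\Gamma$ and $A_\Delta$ commute with $A_\Gamma+A_\Delta$. So $\nu$ is an eigenvector of both. Restricted to a component $P$, it is a positive eigenvector of an affine ADE adjacency matrix. That matrix also has a positive eigenvector with eigenvalue $2$, so the eigenvalue of $\nu$ is $2$. The same holds for $A_\Delta$. Since both matrices exchange colors, this gives (3).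

On each component the Perron eigenvalue is therefore $2$, simple, with eigenvector $\nu_P$ (resp. $\nu_R$). This gives the spectrum and the kernels. The map $w^{(0)}+w^{(1)}\mapsto w^{(0)}-w^{(1)}$ carries the $2$-eigenspace to the $(-2)$-eigenspace, so the latter is spanned by the $\nu_P^{(0)}-\nu_P^{(1)}$; adding the two gives the stated span. Finally
$$2N_P:=2|\nu_P^{(1)}|^2=(\nu_P^{(1)},A_\Gamma\nu_P^{(0)})=(A_\Gamma\nu_P^{(1)},\nu_P^{(0)})=2|\nu_P^{(0)}|^2 .$$
The same computation works for $R$; summing over $P$ gives the claim for $\nu$. $\square$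

In the square, $\nu=(1,1,1,1)$.

**Lemma 4.** Every component $P$ of $\Gamma$ meets every component $R$ of $\Delta$.

*Proof.* Let $x\in P$, $y\in R$. By connectedness $((A_\Gamma+A_\Delta)^k)_{xy}>0$ for some $k\ge0$. By Lemma 2 we may expand with the binomial theorem, so $(A_\Gamma^iA_\Delta^{k-i})_{xy}>0$ for some $i$. Hence there is a vertex $z$ that is reached from $x$ by $\Gamma$-edges and joined to $y$ by $\Delta$-edges, so $z\in P\cap R$. $\square$

## Averaging against $\nu$, and where it stops

Fix $\lambda$, put $\xi=\log\lambda$ and $h_v(t)=\log T_v(t)|_{\mathbf x=\lambda}$, so $h(t)\in\mathbb R^{V_t}$. Let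
$$\varphi(s)=\log(2\cosh(s/2)),\quad g(t)=Bh(t),\quad f(t)=\varphi(g(t))\ \text{on }V_{t+1},\quad M=\tfrac12(A_\Gamma+A_\Delta),$$
with $g(t),f(t)\in\mathbb R^{V_{t+1}}$. As $\log(e^\alpha+e^\beta)=\frac{\alpha+\beta}2+\varphi(\alpha-\beta)$, the logarithm of (1) is
$$h(t+1)+h(t-1)=Mh(t)+f(t).\tag{4}$$
Let $S(t)=(\nu^{(t)},h(t))$, $d(t)=S(t+1)-S(t)$, $n(t)=(\nu^{(t+1)},f(t))$. Pair (4) with $\nu^{(t+1)}$ and use $M\nu^{(t+1)}=2\nu^{(t)}$:
$$S(t+1)-2S(t)+S(t-1)=d(t)-d(t-1)=n(t)\ \ge\ c:=\log2\cdot\min_i\sum_{v\in V_i}\nu_v>0,\tag{5}$$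
because $\varphi\ge\log2$. So $S(t)$, a weighted sum of logarithms, grows at least quadratically. This is half of the theorem for the average, at almost no cost.

The attempt stops at the upper bound. There we need to bound $n(t)$, that is, $g=Bh$, the logarithm of the ratio of the two products in (1). What (4) alone gives is $\varphi(s)\le\log2+|s|/2$ and $|g|\le4|h|$, hence $|h(t+1)|\le4|h(t)|+|h(t-1)|+\sqrt{|V|}\log2$, which allows $h$ to grow exponentially and $T$ doubly exponentially. The lower bound for a single $T_v$ also hangs on this: the part of $h(t)$ orthogonal to $\nu^{(t)}$ is driven by $f$, and one cannot compare it with $S(t)$ without a bound on $f$.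

A different tool is needed for the upper bound. It compares one positive initial datum with another.

**Definition.** Let $F$ be a nonzero Laurent polynomial with nonnegative coefficients in variables $e^{w_1},\dots,e^{w_k}$, so $F=\sum_mc_me^{(m,w)}$. Its *tropical form* is $\psi_F(w)=\max\{(m,w):c_m\ne0\}$.

For example $F=(z x_b^2+x_d^2)/x_a$ has $\psi_F=\max(\zeta+2\xi_b,\,2\xi_d)-\xi_a$. A maximum of linear forms is *sublinear*: subadditive and positively homogeneous. With nonnegative coefficients nothing cancels, so $\psi_{FF'}=\psi_F+\psi_{F'}$ and $\psi_{F+F'}=\max(\psi_F,\psi_{F'})$.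

**Lemma 5 (comparison).** For all $w,w_*$: $\ \log F(w)\le\log F(w_*)+\psi_F(w-w_*)$.

*Proof.* For each occurring $m$, $e^{(m,w)}=e^{(m,w_*)}e^{(m,w-w_*)}\le e^{(m,w_*)}e^{\psi_F(w-w_*)}$. Multiply by $c_m$ and sum. $\square$

Here is the input that makes this usable. **Positivity** (Lee–Schiffler, *Ann. of Math.* 182 (2015)): for any quiver without loops and $2$-cycles, every cluster variable is a Laurent polynomial with nonnegative integer coefficients in the variables of any given cluster.

Suppose we apply Lemma 5 directly to $T_v(t)$ as a Laurent polynomial in $\mathbf x=e^\xi$. (It is a cluster variable for $t\ge0$, as we shall see in Lemma 8.) We would need one solution $w_*$ of known quadratic growth, and a bound $\psi_v(t)=O(t^2)$. The tropical form satisfies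
$$\psi(t+1)+\psi(t-1)=\max(A_\Gamma\psi(t),A_\Delta\psi(t)),$$
which is easy to solve as long as the same side always wins, i.e. $\gamma=B\psi$ keeps a constant sign. But by (3), $(\nu^{(t+1)},B\psi(t))=0$, so $\gamma(t)\ge0$ or $\gamma(t)\le 0$ forces $\gamma(t)=0$. The tropical solutions that one can write down do not exist in the original system, apart from those with $\gamma=0$.

The way out is to insert coefficients in front of one product in (1). The initial values of $\gamma$ then become free parameters: the explicit solutions of constant sign become available, and so does a particularly simple solution $w_*$ with constant $G$, where $G$ is the analog of $g$. The original system is the special case of coefficients equal to $1$.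

## Chebyshev polynomials of $A_\Gamma$ and $A_\Delta$

Let $U_{-2}=-1$, $U_{-1}=0$, $U_0=1$, $U_{n+1}(X)=XU_n(X)-U_{n-1}(X)$.

**Lemma 6.** (a) If $X(t+1)+X(t-1)=AX(t)+F(t)$ for $t\ge1$, then for $t\ge0$
$$X(t)=U_{t-1}(A)X(1)-U_{t-2}(A)X(0)+\sum_{s=1}^{t-1}U_{t-1-s}(A)F(s).\tag{6}$$
(b) If $A$ is symmetric with spectrum in $[-2,2]$, then $\|U_n(A)\|\le n+1$ for $n\ge-1$. (c) If the spectrum lies in $[-2\cos\theta_0,2\cos\theta_0]$ with $\theta_0\in(0,\pi/2]$, then $\|U_n(A)\|\le1/\sin\theta_0$ for all $n\ge-2$.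

*Proof.* (a) For $t=0$ and $t=1$ the formula reads $X(0)=X(0)$ and $X(1)=X(1)$. If it holds at $t-1$ and $t$ (with $t\ge1$), then in $AX(t)-X(t-1)+F(t)$ the coefficients of $X(1)$ and $X(0)$ combine by the recurrence. The coefficient of $F(s)$ is $AU_{t-1-s}-U_{t-2-s}=U_{t-s}$ for $s\le t-1$ (for $s=t-1$ use $U_{-1}=0$), and $1=U_0$ for $s=t$. This is the formula at $t+1$.

(b), (c) $U_n(2\cos\theta)=\sin((n+1)\theta)/\sin\theta$ satisfies the recurrence and initial values. Its absolute value is at most $n+1$ for $n\ge-1$ (induction on $n$ with the addition formula, and continuity at $\theta=0,\pi$), and at most $1/\sin\theta_0$ if $\theta_0\le\theta\le\pi-\theta_0$. The norm of $U_n(A)$ is the maximum of $|U_n|$ over the spectrum. $\square$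

**Lemma 7.** $U_n(A_\Delta)\ge0$ entrywise for all $n\ge-1$.

*Proof.* It suffices to treat one affine ADE diagram with adjacency matrix $A$. By McKay's correspondence its vertices are the irreducible representations $\rho_i$ of a finite group $G\subset SU(2)$, with $\mathbb C^2\otimes\rho_i=\bigoplus_j\rho_j^{A_{ij}}$. Let $(M_n)_{ij}$ be the multiplicity of $\rho_j$ in $\mathrm{Sym}^n\mathbb C^2\otimes\rho_i$, with $M_{-1}=0$. Then $M_0=1$. Tensor $\mathbb C^2\otimes\mathrm{Sym}^n\mathbb C^2=\mathrm{Sym}^{n+1}\mathbb C^2\oplus\mathrm{Sym}^{n-1}\mathbb C^2$ with $\rho_i$; the left side is $\bigoplus_k(\mathrm{Sym}^n\mathbb C^2\otimes\rho_k)^{A_{ik}}$, so $AM_n=M_{n+1}+M_{n-1}$. Hence $M_n=U_n(A)$, and multiplicities are nonnegative. $\square$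

For $\hat A_1$, $A=2\pi$ with $\pi$ the transposition matrix, and $U_n(A)=(n+1)\pi^n$. For the *finite* diagram $A_2$, with $A=\pi$, one has $U_2=\pi^2-1=0$ and $U_3=-\pi$, so the lemma is really about affine diagrams.

## The framed quiver

For $j\in V$ define $c^j(t)\in\mathbb R^{V_{t+1}}$, $t\ge0$, by $c^j(t+1)+c^j(t-1)=A_\Delta c^j(t)$ for $t\ge1$ and
$$c^j(0)=0,\ c^j(1)=e_j\ \text{ if }\epsilon_j=0;\qquad c^j(0)=-e_j,\ c^j(1)=0\ \text{ if }\epsilon_j=1.\tag{7}$$
By (6), $c^j(t)=U_{t-1}(A_\Delta)e_j$ in the first case and $U_{t-2}(A_\Delta)e_j$ in the second. By Lemma 7, $c^j(t)\ge0$ for $t\ge1$.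

Let $\hat Q$ be $Q$ with an extra vertex $j'$ and an arrow $j\to j'$ for each $j\in V$. The initial cluster variables are $x_v$ at $v\in V$ and $z_j$ at $j'$. Mutate alternately at all of $V_0$, all of $V_1$, all of $V_0$, and so on: step $t\ge1$ mutates at $V_{t+1}$. We never mutate at the $j'$.

**Lemma 8.** Before step $t$ the quiver is as follows. On $V$ it is $Q$ for odd $t$ and $Q^*$ for even $t$; so each $v\in V_{t+1}$ has its outgoing arrows within $V$ exactly along its $\Gamma$-edges and its incoming ones exactly along its $\Delta$-edges. The signed number of arrows $v\to j'$ is $c^j_v(t)$ for $v\in V_{t+1}$ and $-c^j_v(t-1)$ for $v\in V_t$. There are no arrows among the $j'$.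

*Proof.* For $t=1$ this is the definition of $\hat Q$, by (7). Suppose it holds for $t$. The vertices of $V_{t+1}$ are pairwise non-adjacent and have their neighbors in $V_t$ and among the $j'$, so the mutations of step $t$ do not disturb each other and their effects add up. Since $c^j_v(t)\ge0$, there are no arrows $j'\to v$ with $v\in V_{t+1}$. Thus three things happen.

- The arrows at $V_{t+1}$ are reversed. So the number of arrows $v\to j'$ with $v\in V_{t+1}$ becomes $-c_v^j(t)$.
- Paths $w\to v\to w'$ with $w,w'\in V_t$ give $(A_\Delta A_\Gamma)_{ww'}$ arrows $w\to w'$ and $(A_\Delta A_\Gamma)_{w'w}=(A_\Gamma A_\Delta)_{ww'}$ arrows $w'\to w$, which cancel by Lemma 2. So on $V$ the quiver is just reversed.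
- Paths $w\to v\to j'$ with $w\in V_t$ run first along a $\Delta$-edge. The number of arrows $w\to j'$ becomes $-c^j_w(t-1)+\sum_v(A_\Delta)_{wv}c^j_v(t)=c^j_w(t+1)$.

No arrow among the $j'$ is created. After the reversal, the outgoing arrows at $V_t=V_{t+2}$ are the $\Gamma$-edges. This is the claim for $t+1$. $\square$

Nonnegativity of $c^j(t)$ was used exactly to exclude paths that start at $j'$; that is why Lemma 7 was needed.

Call $T_v(t)$ ($t\ge0$, $t\equiv\epsilon_v$) the cluster variables obtained: $T_v(\epsilon_v)=x_v$, and step $t$ replaces $T_v(t-1)$ by $T_v(t+1)$ for $v\in V_{t+1}$. By Lemma 8, for $t\ge1$ and $v\in V_{t+1}$,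
$$T_v(t+1)T_v(t-1)=u_v(t)\prod_{(u-v)\in\Gamma}T_u(t)+\prod_{(w-v)\in\Delta}T_w(t),\qquad u_v(t)=\prod_jz_j^{c_v^j(t)}.\tag{8}$$
By positivity each $T_v(t)$ is a Laurent polynomial in $(x,z)$ with nonnegative coefficients. At $z=1$, (8) becomes (1), so we recover the original $T_v(t)$ for $t\ge0$.

In the square, $u_a(1)=z_a$. Mutating at $a$ and $c$ creates two arrows $b\to c'$ from $b\Rightarrow c\to c'$, so $u_b(2)=z_bz_c^2$, in agreement with $A_\Delta e_c=2e_b$.

**Logarithmic form.** Put $x=e^\xi$, $z=e^\zeta$, $H_v(t)=\log T_v(t)$, $\eta_v(t)=\log u_v(t)$. So $H(t)\in\mathbb R^{V_t}$ and $\eta(t)=\sum_j\zeta_jc^j(t)\in\mathbb R^{V_{t+1}}$ satisfies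
$$\eta(t+1)+\eta(t-1)=A_\Delta\eta(t)\ (t\ge1),\qquad\eta(1)=\zeta^{(0)},\quad\eta(0)=-\zeta^{(1)}.\tag{9}$$
Let $G(t)=\eta(t)+BH(t)\in\mathbb R^{V_{t+1}}$ and, on $V_{t+1}$, $p(t)=\log(1+e^{G(t)})$, $q(t)=\log(1+e^{-G(t)})$, so that $G=p-q$. Taking out of the logarithm of (8) either the second or the first product gives, for $t\ge1$,
$$H(t+1)+H(t-1)=A_\Delta H(t)+p(t)=A_\Gamma H(t)+\eta(t)+q(t).\tag{10}$$
Apply $A_\Gamma$ to the first expression, $A_\Delta$ to the second, subtract, and add (9):
$$G(t+1)+G(t-1)=A_\Delta\eta+A_\Gamma(A_\Delta H+p)-A_\Delta(A_\Gamma H+\eta+q)=A_\Gamma p(t)-A_\Delta q(t).\tag{11}$$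
By commutation $H$ and $\eta$ have dropped out: $G$ has an evolution of its own.

**Tropical form.** Let $\psi_v(t)$ be the tropical form of $T_v(t)$, a sublinear function of $(\xi,\zeta)$. Put $\gamma(t)=\eta(t)+B\psi(t)\in\mathbb R^{V_{t+1}}$, $\gamma^+=\max(\gamma,0)$, $\gamma^-=\max(-\gamma,0)$. Products become sums and sums become maxima in (8), so for $t\ge1$
$$\psi(t+1)+\psi(t-1)=\max(\eta+A_\Gamma\psi,A_\Delta\psi)=A_\Delta\psi(t)+\gamma^+(t)=A_\Gamma\psi(t)+\eta(t)+\gamma^-(t),\tag{12}$$
and by the computation of (11),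
$$\gamma(t+1)+\gamma(t-1)=A_\Gamma\gamma^+(t)-A_\Delta\gamma^-(t).\tag{13}$$
The initial values are $\psi(0)=\xi^{(0)}$, $\psi(1)=\xi^{(1)}$, and
$$\gamma(0)=-\zeta^{(1)}+(B\xi)^{(1)}=:y^{(1)},\qquad\gamma(1)=\zeta^{(0)}+(B\xi)^{(0)}=:y^{(0)}.\tag{14}$$
This defines $y\in\mathbb R^V$, and $(\xi,\zeta)\leftrightarrow(\xi,y)$ is a linear isomorphism. So we may regard $\psi$ as a sublinear function of $(\xi,y)$. By (13), $\gamma$ depends on $y$ only. In the logarithmic form the same formula gives $G(0)=y^{(1)}$, $G(1)=y^{(0)}$, because $H(0)=\xi^{(0)}$, $H(1)=\xi^{(1)}$.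

With $w=(\xi,\zeta)$, Lemma 5 says
$$H_v(t)(w)\le H_v(t)(w_*)+\psi_v(t)(w-w_*).\tag{15}$$

It remains to find a good $w_*$ and to bound $\psi$. We start with $\psi$.

## A quadratic bound for the tropical system

**Proposition 9.** There is $C=C(Q)$ such that $\psi_v(t)(\xi,y)\le C(|\xi|+|y|)t^2$ for all $t\ge1$, all $v\in V_t$ and all $(\xi,y)$ with
$$(\nu^{(0)},y)=(\nu^{(1)},y).\tag{16}$$

Condition (16) cannot be dropped. Pair (13) with $\nu^{(t)}$: by (3), $s(t)=(\nu^{(t+1)},\gamma(t))$ satisfies $s(t+1)-2s(t)+s(t-1)=0$, so $s(t)=s(0)+\beta t$ with $\beta=(\nu^{(0)},y)-(\nu^{(1)},y)$. Pair (12) with $\nu^{(t+1)}$: the second difference of $(\nu^{(t)},\psi(t))$ is $(\nu^{(t+1)},\gamma^+(t))\ge s(0)+\beta t$. If $\beta>0$, the growth is at least cubic. For instance in the square with $\xi=0$, $y=\nu^{(0)}$, one finds $\gamma(t)=t$ at every vertex of $V_{t+1}$ and $\psi_v(t)=\binom{t+1}3$.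

*Proof of Proposition 9.*

**Step 1: solutions of constant sign.** The purpose is to list the data for which (13) is linear. The *$\Gamma$-linear* (resp. *$\Delta$-linear*) *solution with data $y$* is the sequence $\bar\gamma(t)\in\mathbb R^{V_{t+1}}$, $t\ge0$, with $\bar\gamma(0)=y^{(1)}$, $\bar\gamma(1)=y^{(0)}$, and $\bar\gamma(t+1)+\bar\gamma(t-1)=A_\Gamma\bar\gamma(t)$ (resp. $A_\Delta\bar\gamma(t)$) for $t\ge1$.

*Type I.* Suppose the $\Gamma$-linear solution satisfies $\bar\gamma(t)\ge0$ and $|\bar\gamma(t)|\le K$ for all $t\ge0$. Then $\bar\gamma^+=\bar\gamma$, $\bar\gamma^-=0$, so $\bar\gamma$ solves (13) and $\gamma=\bar\gamma$. By (12), $\psi(t+1)+\psi(t-1)=A_\Delta\psi(t)+\gamma(t)$, and Lemma 6 gives for $t\ge1$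
$$|\psi(t)|\le t|\xi^{(1)}|+(t-1)|\xi^{(0)}|+\sum_{s=1}^{t-1}(t-s)K\le2t|\xi|+Kt^2 .$$

*Type II.* Suppose the $\Delta$-linear solution satisfies $\bar\gamma(t)\le0$ for all $t\ge0$. Then $-A_\Delta\bar\gamma^-=A_\Delta\bar\gamma$, so $\bar\gamma$ solves (13), $\gamma=\bar\gamma$ and $\gamma^+=0$. By (12) and (6), $\psi(t)=U_{t-1}(A_\Delta)\xi^{(1)}-U_{t-2}(A_\Delta)\xi^{(0)}$. In particular $\psi(t)=0$ if $\xi=0$.

Both types contain multiples of $\nu$: since $A_\Gamma\nu^{(t+1)}=A_\Delta\nu^{(t+1)}=2\nu^{(t)}$, the sequence $a\nu^{(t+1)}$ is the $\Gamma$-linear and the $\Delta$-linear solution with data $a\nu$. So $a\nu$ is of type I with $K=a|\nu|$ if $a\ge0$, and of type II if $a\le0$. In the square with $\xi=0$, $y=\nu$, this gives $\gamma=1$ and $\psi_v(t)=t(t-1)/2$.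

**Step 2: bounded linear solutions.** The purpose is to find data whose linear solutions are bounded, so that adding a multiple of $\nu$ makes them sign-definite. Let
$$L_\Gamma=\{y:(\nu_P^{(0)},y)=(\nu_P^{(1)},y)\ \forall P\},\qquad L_\Delta=\{y:(\nu_R^{(0)},y)=(\nu_R^{(1)},y)\ \forall R\}.$$
We claim there is $K_0=K_0(Q)$ such that for $y\in L_\Gamma$ the $\Gamma$-linear solution, and for $y\in L_\Delta$ the $\Delta$-linear solution, with data $y$ is bounded by $K_0|y|$ for all $t\ge0$.

Let $y\in L_\Gamma$, $b_P=(\nu_P^{(0)},y)/N_P=(\nu_P^{(1)},y)/N_P$. The vectors $\nu_P^{(i)}$ are pairwise orthogonal with squared norm $N_P$, so $y=\sum_Pb_P\nu_P+y^\circ$ with $y^\circ$ in the space $X$ of vectors orthogonal to all $\nu_P^{(i)}$. By Lemma 3, $X$ is the orthogonal complement of the $\pm2$-eigenspaces of $A_\Gamma$. So it is $A_\Gamma$-invariant, and on it the spectrum of $A_\Gamma$ lies in some $[-2\cos\theta_0,2\cos\theta_0]$ with $\theta_0\in(0,\pi/2]$. It contains $y^{\circ(0)}$ and $y^{\circ(1)}$, since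 each $\nu_P^{(i)}$ lives on one color. The $\Gamma$-linear solution with data $y$ is
$$\sum_Pb_P\nu_P^{(t+1)}+\gamma^\circ(t),$$
where $\gamma^\circ$ has data $y^\circ$. The first part has norm at most $|y|$. By (6) and Lemma 6(c), $|\gamma^\circ(t)|\le2|y^\circ|/\sin\theta_0$. The same argument works for $\Delta$; take a common $K_0$.

**Step 3: $L_\Gamma+L_\Delta$ is the space (16).** The purpose is to split any admissible $y$ into a $\Gamma$-part and a $\Delta$-part. Put $\tilde\nu=\nu^{(0)}-\nu^{(1)}$, with restrictions $\tilde\nu_P,\tilde\nu_R$. Then $L_\Gamma^\perp=\operatorname{span}\{\tilde\nu_P\}$, $L_\Delta^\perp=\operatorname{span}\{\tilde\nu_R\}$. Suppose $\sum_Pa_P\tilde\nu_P=\sum_Rb_R\tilde\nu_R$. The entry at a vertex $v\in P\cap R$ gives $\pm a_P\nu_v=\pm b_R\nu_v$ with equal signs, so $a_P=b_R$ whenever $P\cap R\ne\emptyset$. By Lemma 4 this is always so, hence all $a_P$ and all $b_R$ coincide. Therefore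
$$(L_\Gamma+L_\Delta)^\perp=L_\Gamma^\perp\cap L_\Delta^\perp=\mathbb R\tilde\nu,\qquad L_\Gamma+L_\Delta=\tilde\nu^\perp,$$
which is (16). Fix a linear right inverse of the surjection $L_\Gamma\oplus L_\Delta\to\tilde\nu^\perp$, $(y_1,y_2)\mapsto y_1+y_2$. Thus every $y$ with (16) is $y=y_1+y_2$ with $y_1\in L_\Gamma$, $y_2\in L_\Delta$, $|y_i|\le K_1|y|$, $K_1=K_1(Q)$.

**Step 4: assembling by subadditivity.** The purpose is to write $y$ as a sum of data of types I and II. Take $y=y_1+y_2$ from Step 3 and $a=K_0K_1|y|/\min_v\nu_v$. Since $(\xi,y)$ is the sum of the four arguments below,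
$$\psi(t)(\xi,y)\le\psi(t)(\xi,y_1+a\nu)+\psi(t)(0,-a\nu)+\psi(t)(0,y_2-a\nu)+\psi(t)(0,a\nu).$$

- The $\Gamma$-linear solution with data $y_1+a\nu$ is that of $y_1$, with entries of absolute value at most $K_0K_1|y|$, plus $a\nu^{(t+1)}$, whose entries on $V_{t+1}$ are at least $K_0K_1|y|$. So it is $\ge0$ and bounded by $K_0K_1|y|+a|\nu|$: type I.
- $-a\nu$ is type II with $\xi=0$; the term is $0$.
- The $\Delta$-linear solution with data $y_2-a\nu$ is $\le0$ by the same estimate: type II with $\xi=0$; the term is $0$.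
- $a\nu$ is type I with $\xi=0$, $K=a|\nu|$.

Summing, $\psi_v(t)(\xi,y)\le2t|\xi|+(K_0K_1|y|+2a|\nu|)t^2\le C(|\xi|+|y|)t^2$ for $t\ge1$. $\square$

## A constant solution of the $G$-recurrence, by minimization

Now we look for $w_*$. The growth of $H$ is transparent if $G(t)$ takes a fixed value at each vertex. By (11) this asks for $G^*\in\mathbb R^V$ with $2G^*=A_\Gamma p-A_\Delta q$. For the square any constant vector $G^*=\kappa(1,1,1,1)$ works, since $A_\Gamma p-A_\Delta q=2p-2q=2\kappa$. In general $G^*=0$ fails: it would need $A_\Gamma$ and $A_\Delta$ to have equal row sums, and in the product of $\hat D_4$ and $\hat A_1$ a vertex over a leaf has row sums $1$ and $2$.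

**Proposition 10.** There is $G^*\in\mathbb R^V$ such that $p=\log(1+e^{G^*})$, $q=\log(1+e^{-G^*})$ satisfy $2G^*=A_\Gamma p-A_\Delta q$. Moreover $(\nu^{(0)},G^*)=(\nu^{(1)},G^*)$.

The last statement is (16) for $G^*$, which will be needed to apply Proposition 9. To see where the functional below comes from, note that $p,q$ are tied by $e^{-p}+e^{-q}=1$, i.e. $q=\theta(p)$ with $\theta(s)=-\log(1-e^{-s})$, and that the equation reads $C_\Gamma p=C_\Delta q$. If $C_\Delta$ were invertible it would say $C_\Delta^{-1}C_\Gamma p=\theta(p)$, an equation between two gradients. As $C_\Delta$ is singular, we work on a slice where only directions in $\operatorname{Im}C_\Delta$ are allowed.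

*Proof.*

**Step 1: the functional and its minimizer.** The purpose is to obtain a candidate $p$ from compactness. The function $\theta(s)=-\log(1-e^{-s})$ is positive for $s>0$ and integrable at $0$. Let $\Xi(x)=-\int_0^x\theta(s)\,ds$ for $x\ge0$, and
$$\mathcal K=\{p\ge0:p-\nu\in\operatorname{Im}C_\Delta\}=\{p\ge0:(\nu_R,p)=|\nu_R|^2\ \forall R\}.$$
The descriptions agree because $\operatorname{Im}C_\Delta=(\ker C_\Delta)^\perp$, $\ker C_\Delta=\operatorname{span}\{\nu_R\}$ and $(\nu_R,\nu)=|\nu_R|^2$. $\mathcal K$ is convex, closed, and contains $\nu$. It is bounded, since $0\le p_v\le|\nu_R|^2/\nu_v$ for $v\in R$. Hence it is compact.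

Let $C_\Delta^+$ be the pseudo-inverse of the symmetric matrix $C_\Delta$ (inverse on $\operatorname{Im}C_\Delta$, zero on $\ker C_\Delta$). It is a polynomial in $C_\Delta$, hence commutes with $C_\Gamma$ by Lemma 2, so $E=C_\Delta^+C_\Gamma$ is symmetric. Let
$$J(p)=\tfrac12(p,Ep)+\sum_v\Xi(p_v),$$
continuous on $\mathcal K$, and let $p$ be a minimizer.

**Step 2: $p>0$.** The purpose is to make sure $J$ is differentiable at $p$. Suppose some $p_v=0$. Put $p_\tau=(1-\tau)p+\tau\nu\in\mathcal K$; it is positive for $0<\tau\le1$, and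
$$\tfrac d{d\tau}J(p_\tau)=(\nu-p,Ep_\tau)-\sum_v\theta(p_{\tau,v})(\nu_v-p_v).$$
As $\tau\to0^+$ the first term and the summands with $p_v>0$ stay bounded. Those with $p_v=0$ contribute $-\theta(\tau\nu_v)\nu_v\to-\infty$. So the derivative is negative for small $\tau>0$, and by continuity of $J$ at $\tau=0$, $J(p_\tau)<J(p)$ for small $\tau$: a contradiction.

**Step 3: the equation $C_\Gamma p=C_\Delta q$.** The purpose is to read off stationarity. Put $q=\theta(p)$ entrywise. As $p>0$, we may move from $p$ in every direction of $\operatorname{Im}C_\Delta$ and stay in $\mathcal K$, so $Ep-q\in(\operatorname{Im}C_\Delta)^\perp=\ker C_\Delta$. Apply $C_\Delta$: $\Pi C_\Gamma p=C_\Delta q$, where $\Pi=C_\Delta C_\Delta^+$ is the orthogonal projection onto $\operatorname{Im}C_\Delta$. The projection is superfluous: write $p=\nu+C_\Delta z$; as $C_\Gamma\nu=0$, we get $C_\Gamma p=C_\Gamma C_\Delta z=C_\Delta C_\Gamma z\in\operatorname{Im}C_\Delta$. Hence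
$$C_\Gamma p=C_\Delta q.\tag{17}$$

**Step 4: from $(p,q)$ to $G^*$.** Put $G^*=p-q$. Since $e^{-p}+e^{-q}=1$, $e^{G^*}=e^p(1-e^{-p})=e^p-1$. So $p=\log(1+e^{G^*})$ and $q=p-G^*=\log(1+e^{-G^*})$. Equation (17) is $2p-A_\Gamma p=2q-A_\Delta q$, i.e. $2G^*=A_\Gamma p-A_\Delta q$. To verify the last claim, pair (17) with $\nu^{(0)}$ and use $C_\Gamma\nu^{(0)}=C_\Delta\nu^{(0)}=2(\nu^{(0)}-\nu^{(1)})$. This gives $(\nu^{(0)}-\nu^{(1)},p-q)=0$. $\square$

## The upper bound for $t\ge1$

We return to the fixed $\lambda$, with $\xi=\log\lambda$ and $h_v(t)=\log T_v(t)|_{\mathbf x=\lambda}$.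

**Step 1: the reference solution.** The purpose is to exhibit $w_*$ with $H=O(t^2)$. Let $w_*=(0,\zeta_*)$ with $\zeta_*$ chosen so that the associated $y$ in (14) is $G^*$; so $G(0)=(G^*)^{(1)}$, $G(1)=(G^*)^{(0)}$. Then $G(t)=(G^*)^{(t+1)}$ for all $t\ge0$. Indeed, if this holds at $t-1$ and $t$, then $p(t)=p^{(t+1)}$, $q(t)=q^{(t+1)}$ with $p,q$ from Proposition 10, and (11) gives
$$G(t+1)=(A_\Gamma p-A_\Delta q)^{(t)}-(G^*)^{(t)}=2(G^*)^{(t)}-(G^*)^{(t)}=(G^*)^{(t)} .$$
Since $H(0)=H(1)=0$ at $w_*$ and $H(t+1)+H(t-1)=A_\Delta H(t)+p^{(t+1)}$, Lemma 6 gives $|H(t)|\le\sum_{s=1}^{t-1}(t-s)|p|\le|p|t^2$.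

**Step 2: transfer.** The purpose is to pass from $w_*$ to $\lambda$ by (15). The values $h$ belong to $w=(\xi,0)$, whose associated $y$ is $B\xi$ by (14). So $w-w_*$ has first component $\xi$ and associated $y=B\xi-G^*$. This $y$ satisfies (16): for $G^*$ by Proposition 10, and $(\nu^{(i)},B\xi)=(B\nu^{(i)},\xi)=0$. By (15), Step 1 and Proposition 9,
$$h_v(t)\le|p|t^2+C(|\xi|+|B\xi-G^*|)t^2\le C_0(1+|\xi|)\,t^2\qquad(t\ge1),\tag{18}$$
with $C_0=C_0(Q)$.

## The lower bound for $t\ge0$

Constants may now depend on $Q$ and $\lambda$. The notation is that of (4) and (5).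

**Step 1: $S$ grows at least quadratically.** By (5), for $t\ge1$, $d(t)-d(t-1)=n(t)\ge c$. Hence $d(t)\ge d(0)+ct$, and summing,
$$S(t)\ge S(0)+t\,d(0)+\tfrac c2t(t-1)\qquad(t\ge0).\tag{19}$$

**Step 2: $f$ is bounded on average.** Here the upper bound (18) is used to control the term that stopped the first attempt. As $d$ is increasing,
$$t\,d(t)\le\sum_{s=t}^{2t-1}d(s)=S(2t)-S(t).$$
By (18), $S(2t)\le O(t^2)$ for $t\ge1$, and $S(t)\ge S(0)+t\,d(0)$ by (19). So $d(t)\le C_1(t+1)$ for all $t\ge0$, and $\sum_{s=1}^tn(s)=d(t)-d(0)\le C_2(t+1)$. Since $f\ge0$ and $\nu>0$, $n(s)\ge\min_v\nu_v\cdot|f(s)|$. Therefore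
$$\sum_{s=1}^t|f(s)|\le C_3(t+1).\tag{20}$$

**Step 3: $h$ stays close to its average.** The purpose is to pass from $S(t)$ to each vertex. Write $h(t)=\frac{S(t)}N\nu^{(t)}+h^\circ(t)$. By definition of $S$ and $N$, $h^\circ(t)\in\mathbb R^{V_t}$ is orthogonal to $\nu^{(0)}$ and $\nu^{(1)}$. The matrix $M$ is nonnegative, irreducible and bipartite, and $M\nu=2\nu$. So $\pm2$ are simple eigenvalues with eigenvectors $\nu^{(0)}\pm\nu^{(1)}$, and the others lie in some $[-2\cos\theta_1,2\cos\theta_1]$ with $\theta_1\in(0,\pi/2]$. Project (4) orthogonally onto the $M$-invariant complement of $\operatorname{span}(\nu^{(0)},\nu^{(1)})$: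
$$h^\circ(t+1)+h^\circ(t-1)=Mh^\circ(t)+f^\circ(t),\qquad|f^\circ(t)|\le|f(t)| .$$
By (6), Lemma 6(c) and (20),
$$|h^\circ(t)|\le\frac1{\sin\theta_1}\Big(|h^\circ(0)|+|h^\circ(1)|+\sum_{s=1}^{t-1}|f(s)|\Big)\le C_4(t+1).$$
With (19), for every $v$ and $t\ge0$, $t\equiv\epsilon_v$,
$$h_v(t)=\frac{\nu_v}NS(t)+O(t+1)\ge\frac{\nu_vc}{2N}t^2-O(t+1)\ge c't^2-c'',\qquad c'>0,\ c''\ge0.$$

Together with (18) and the trivial bound at $t=0$: there are $c_1,c_3>0$ and $c_2,c_4\ge0$ with
$$c_1t^2-c_2\le h_v(t)\le c_3t^2+c_4\qquad\text{for all }t\ge0,\ t\equiv\epsilon_v\pmod 2.\tag{21}$$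

## Reflection $t\mapsto1-t$ and the constants $C,C'$

**Step 1: negative times.** The purpose is to extend (21) to all $t\in\mathbb Z$ by a symmetry. Let $\epsilon'=1-\epsilon$ and $T'_v(t)=T_v(1-t)$ for $t\equiv\epsilon'_v$. With the coloring $\epsilon'$, $Q$ is still bipartite and recurrent, as only $\mu_0$ and $\mu_1$ change names. Its graphs are $\Gamma'=\Delta$, $\Delta'=\Gamma$, so $(Q,\epsilon')$ is affine $\boxtimes$ affine. The recurrence (1) is symmetric in $\Gamma,\Delta$ and invariant under $t\mapsto1-t$, and $T'_v(\epsilon'_v)=T_v(1-\epsilon'_v)=T_v(\epsilon_v)=x_v$. Hence $T'$ is the $T$-system of $(Q,\epsilon')$. Applying (21) to $T'$ at time $1-s\ge1$ gives, for $s\le0$,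
$$c_1(1-s)^2-c_2\le h_v(s)\le c_3(1-s)^2+c_4,$$
with possibly different constants. Since $s^2\le(1-s)^2\le2s^2+2$ for $s\le0$, after adjusting constants (21) holds for all $t\in\mathbb Z$ with $t\equiv\epsilon_v$.

**Step 2: the form (2).** The purpose is to absorb additive constants. Put $C=\min(c_1,e^{-c_2})>0$ and choose $C'>\max(c_3,e^{c_4},C)$. Then for all $t\equiv\epsilon_v\pmod2$
$$C\exp(Ct^2)\le e^{-c_2}e^{c_1t^2}\le T_v(t)|_{\mathbf x=\lambda}\le e^{c_4}e^{c_3t^2}<C'\exp(C't^2),$$
which is (2). This proves Theorem 1. $\blacksquare$
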